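\title{Connected even factors of locally connected graphs with degrees bounded by local independence numbers}

\begin{abstract}
For a vertex $x$ of a graph $G$ let $\alpha(x)$ be the independence number of the subgraph induced by the neighbors of $x$. We disprove the conjecture that every connected, locally connected graph of order at least $3$ has a connected even factor $F$ with $d_F(x)\le\alpha(x)+1$ for all $x$: there is a $K_{1,5}$-free counterexample on $11$ vertices, and no bound $\lambda\alpha(x)+C$ with $\lambda<4/3$ holds in general. We also prove that the bound $\max\{2,2\alpha(x)-2\}$ can always be achieved. This implies the conjecture for $K_{1,4}$-free graphs and is a vertex-by-vertex strengthening of theorems of Oberly and Sumner and of Yin and Xiong. The proof uses local edge exchanges, whose effect on connectivity is controlled by uncrossing cuts with two edges.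
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, simple and undirected. For a graph $G$ and a vertex $x$ we write $N_G(x)$ for the set of neighbors of $x$, $d_G(x)=|N_G(x)|$ for its degree, and $\Delta(G)$ for the maximum degree; $x\sim y$ means that $xy$ is an edge of $G$. For $M\subset V(G)$, $G[M]$ is the subgraph induced by $M$, and $\alpha(G)$ is the largest size of a set of pairwise nonadjacent vertices. The graph $G$ is \emph{locally connected} if $G[N_G(x)]$ is connected for every vertex $x$. The \emph{local independence number} of $x$ is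
\[
\alpha(x)=\alpha\bigl(G[N_G(x)]\bigr);
\]
it is always computed in the host graph $G$. For $r\ge3$, the graph $G$ is \emph{$K_{1,r}$-free} if it has no induced subgraph isomorphic to the star $K_{1,r}$, which is the same as $\alpha(x)\le r-1$ for all $x$; \emph{claw-free} means $K_{1,3}$-free.

A graph is \emph{even} if all its degrees are even. A \emph{connected even factor} of $G$ is a spanning connected even subgraph $F$; if $\Delta(F)\le 2s$, it is a \emph{connected even $[2,2s]$-factor}. When $G$ has at least three vertices, all degrees of $F$ are at least $2$, and $F$ is a spanning cycle exactly when $\Delta(F)=2$. The degrees of $F$ thus measure how far $F$ is from a hamiltonian cycle: a closed walk that traverses every edge of $F$ once visits $x$ exactly $d_F(x)/2$ times. Two theorems bound these degrees.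
\begin{itemize}
\item (Oberly and Sumner) Every connected, locally connected claw-free graph of order at least $3$ is hamiltonian.
\item (Yin and Xiong) For every integer $s\ge1$, every connected, locally connected $K_{1,s+2}$-free graph of order at least $3$ has a connected even $[2,2s]$-factor.
\end{itemize}
Both statements bound every degree in terms of the largest local independence number of the graph. One expects that a vertex $x$ has to be visited often only if $\alpha(x)$ itself is large, and so one asks for a bound on $d_F(x)$ in terms of $\alpha(x)$ alone.

A simple family shows which bound one can hope for. Let the \emph{book} $B_k$, $k\ge1$, consist of an edge $bc$ and $k$ further vertices adjacent exactly to $b$ and $c$. It is connected and locally connected, the neighborhood of $b$ induces a star with $k$ leaves, and so $\alpha(b)=k$. A connected even factor contains both edges at every vertex of degree $2$. Hence $d_F(b)\ge k$, and $d_F(b)\ge k+1$ when $k$ is odd; these values are attained by $F=B_k-bc$ for even $k$ and by $F=B_k$ for odd $k$. The following conjecture, posed in \cite{C5}, says that nothing worse happens.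

\begin{quote}
\textbf{Conjecture.} Every connected, locally connected graph $G$ of order at least $3$ has a connected even factor $F$ such that $d_F(x)\le\alpha(x)+1$ for every $x\in V(G)$.
\end{quote}

For claw-free graphs the bound is at most $3$, hence $2$ by parity, which is the theorem of Oberly and Sumner. For $K_{1,s+2}$-free graphs it would give $\Delta(F)\le s+2$ in place of $2s$. The conjecture is false, however, and it is not repaired by an additive constant or by a factor close to $1$.

\begin{theorem}\label{thm:A}
There is a connected, locally connected, $K_{1,5}$-free graph of order $11$ that has no connected even factor $F$ with $d_F(x)\le\alpha(x)+1$ for all $x$.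
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] For every $\lambda<4/3$ and every $C$ there is a connected, locally connected graph that has no connected even factor $F$ with $d_F(x)\le\lambda\alpha(x)+C$ for all $x$. In particular, this holds for the bound $\alpha(x)+C$.
\item[(ii)] For every $k\ge4$ there is a connected, locally connected $K_{1,k+1}$-free graph in which every connected even factor has maximum degree at least
\[
2\left\lceil \tfrac12\Bigl(k+\Bigl\lfloor\tfrac{k-1}{3}\Bigr\rfloor\Bigr)\right\rceil .
\]
In particular, for $k=4$ and for all $k\ge6$, not every connected, locally connected $K_{1,k+1}$-free graph of order at least $3$ has a connected even factor of maximum degree at most $k+1$.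
\end{enumerate}
\end{theorem}

In the positive direction we prove a vertex-by-vertex bound.

\begin{theorem}\label{thm:C}
Every connected, locally connected graph $G$ of order at least $3$ has a connected even factor $F$ with $d_F(x)\le\max\{2,\,2\alpha(x)-2\}$ for every $x\in V(G)$.
\end{theorem}

If $G$ is $K_{1,s+2}$-free, then $\alpha(x)\le s+1$ and the bound is at most $2s$. So Theorem~\ref{thm:C} contains the theorem of Yin and Xiong and, for $s=1$, that of Oberly and Sumner; its proof uses neither. The assumption on the order excludes $K_2$, which is connected and locally connected and has no connected even factor.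

\begin{corollary}\label{cor:threshold}
Let $r\ge3$. The conjecture holds for all $K_{1,r}$-free graphs if and only if $r\le4$.
\end{corollary}

\begin{proof}
If $r\le4$, then $\alpha(x)\in\{1,2,3\}$, and the values $2,2,4$ of $\max\{2,2\alpha(x)-2\}$ do not exceed the values $2,3,4$ of $\alpha(x)+1$. If $r\ge5$, the graph of Theorem~\ref{thm:A} is $K_{1,r}$-free.
\end{proof}

Section~\ref{sec:counter} proves Theorems~\ref{thm:A} and~\ref{thm:B} and compares the lower and upper bounds. Section~\ref{sec:idea} shows the mechanism behind Theorem~\ref{thm:C} on a graph with seven vertices, and Sections~\ref{sec:tight}--\ref{sec:end} contain its proof.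

\section{Forced edges and parity: the counterexamples}\label{sec:counter}

In the book $B_k$ every forced edge at $b$ is paid for by one unit of $\alpha(b)$, and parity costs at most one further edge. To beat the conjecture we want many edges at $b$ that are forced without increasing $\alpha(b)$. Parity at \emph{other} vertices provides them: a vertex $a$ with three forced edges, whose only remaining neighbors are $b$ and $c$, must send one more edge to $b$ or to $c$.

To \emph{add $t$ vertices on an edge $uv$} means to add $t$ new vertices, each adjacent exactly to $u$ and $v$. Let $n\ge2$ be even and $m\ge1$. The graph $G_{n,m}$ has \emph{core vertices} $b,c,a_1,\dots,a_n$ and core edges $bc$, $a_ib$, $a_ic$ $(1\le i\le n)$. Add $m$ vertices on $bc$. For $i\le n/2$ add one vertex on $a_ib$ and two on $a_ic$; for $i>n/2$ add two vertices on $a_ib$ and one on $a_ic$. Each $a_i$ has three added neighbors, and each of $b,c$ has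
\[
k=m+\frac n2+2\cdot\frac n2=\frac{3n}2+m\ \ge\ 4
\]
added neighbors. Figure~\ref{fig:G21} shows $G_{2,1}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\coordinate (b) at (0,0);
\coordinate (c) at (4,0);
\coordinate (a1) at (2,2.5);
\coordinate (a2) at (2,-2.5);
\draw (b)--(c) (b)--(a1)--(c) (b)--(a2)--(c);
\draw[very thick] (b)--(2,0.55)--(c) (b)--(0.4,1.7)--(a1) (c)--(3.6,1.7)--(a1)
  (c)--(4.4,2.3)--(a1) (b)--(0.4,-1.7)--(a2) (b)--(-0.4,-2.3)--(a2) (c)--(3.6,-1.7)--(a2);
\filldraw[fill=white] (2,0.55) circle (2.6pt) (0.4,1.7) circle (2.6pt) (3.6,1.7) circle (2.6pt)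
  (4.4,2.3) circle (2.6pt) (0.4,-1.7) circle (2.6pt) (-0.4,-2.3) circle (2.6pt) (3.6,-1.7) circle (2.6pt);
\fill (b) circle (3pt) node[left=2pt] {$b$} (c) circle (3pt) node[right=2pt] {$c$}
  (a1) circle (3pt) node[above=2pt] {$a_1$} (a2) circle (3pt) node[below=2pt] {$a_2$};
\end{tikzpicture}
\caption{The $11$-vertex counterexample $G_{2,1}$. The thick edges, those at the seven white vertices of degree $2$, lie in every connected even factor. They give $b$ and $c$ degree $4=\alpha(b)=\alpha(c)$, and they give $a_1$ and $a_2$ the odd degree $3$, so each $a_i$ needs one more edge to $b$ or $c$.}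
\label{fig:G21}
\end{figure}

\begin{lemma}\label{lem:Gnm}
The graph $G_{n,m}$ is connected, locally connected and $K_{1,k+1}$-free, with $\alpha(b)=\alpha(c)=k$. Every connected even factor $F$ of $G_{n,m}$ satisfies
\begin{equation}\label{eq:sum}
d_F(b)+d_F(c)\ \ge\ 2k+n .
\end{equation}
\end{lemma}

\begin{proof}
The core is connected and every added vertex has a core neighbor, so $G_{n,m}$ is connected. The neighborhood of an added vertex induces an edge; it is connected and has independence number $1$. Let $u$ be a core vertex. Its core neighbors induce a connected graph: the edge $bc$ if $u=a_i$, and a star with leaves $a_1,\dots,a_n$ if $u\in\{b,c\}$. A vertex added on an edge $uy$ is adjacent to the core neighbor $y$ of $u$. Hence the neighborhood of $u$ induces a connected graph.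

Let $t$ be the number of added neighbors of $u$. They are pairwise nonadjacent, so $\alpha(u)\ge t$. Every core edge $uy$ carries at least one added vertex; match $y$ with one of them. The matched pairs and the unmatched added neighbors form $t$ cliques that cover the neighborhood of $u$, and an independent set meets each clique at most once. Thus $\alpha(u)=t$, that is, $\alpha(b)=\alpha(c)=k$ and $\alpha(a_i)=3$. As $k\ge4$, all local independence numbers are at most $k$.

A connected even factor $F$ contains both edges at each added vertex, which gives $k$ edges at $b$ and $k$ edges at $c$. At $a_i$ it gives three edges, and since $d_F(a_i)$ is even, exactly one of $a_ib$, $a_ic$ is in $F$. These $n$ edges give \eqref{eq:sum}.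
\end{proof}

Each $a_i$ contributes $3$ to $\alpha(b)+\alpha(c)$ and $4$ to $d_F(b)+d_F(c)$; this is the source of the ratio $4/3$. The condition $m\ge1$ is needed for the clique cover: for $m=0$ the vertex $c$ and the added neighbors of $b$ would form an independent set of size $k+1$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The graph $G_{2,1}$ has $4+6+1=11$ vertices and $k=4$, so it is $K_{1,5}$-free. If $d_F(x)\le\alpha(x)+1$ for all $x$, then $d_F(b),d_F(c)\le5$, hence $d_F(b),d_F(c)\le4$ by parity. This contradicts $d_F(b)+d_F(c)\ge10$, which is \eqref{eq:sum}.
\end{proof}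

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) Take $m=1$, so that $2k=3n+2$. If $d_F(x)\le\lambda\alpha(x)+C$ for all $x$, then \eqref{eq:sum} gives $4n+2\le\lambda(3n+2)+2C$, that is, $(4-3\lambda)n\le 2\lambda+2C-2$. Since $4-3\lambda>0$, this fails for large even $n$.

(ii) Given $k\ge4$, put $q=\lfloor(k-1)/3\rfloor\ge1$, $n=2q$ and $m=k-3q\ge1$; then $3n/2+m=k$. By \eqref{eq:sum}, one of $b,c$ has degree at least $k+q$ in $F$, and since this degree is even, it is at least $2\lceil(k+q)/2\rceil$. If $k\ge4$ is even, then $k+q\ge k+1$ and the least even number of this size is $k+2$. If $k\ge7$ is odd, then $q\ge2$ and $k+q\ge k+2$. In both cases $\Delta(F)>k+1$.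
\end{proof}

\begin{remark}\label{rem:sharp}
Call a function $f$ on the positive integers \emph{admissible} if every connected, locally connected graph of order at least $3$ has a connected even factor with $d_F(x)\le f(\alpha(x))$ for all $x$. By Theorem~\ref{thm:C}, the function $\max\{2,2k-2\}$ is admissible, and its values $2,2,4,6$ at $k=1,2,3,4$ cannot be lowered. Indeed, the books $B_1,B_2,B_3$ give $f(1)\ge2$, $f(2)\ge2$, $f(3)\ge4$ for every admissible $f$. In the proof of Theorem~\ref{thm:B}(ii) the vertex of large degree is $b$ or $c$, and $\alpha(b)=\alpha(c)=k$; so $f(k)\ge2\lceil\frac12(k+\lfloor\frac{k-1}3\rfloor)\rceil$ for $k\ge4$, which is $6$ at $k=4$ and is asymptotic to $\frac43k$. We do not determine the best bound between $\frac43k$ and $2k-2$ for large $k$. We also leave open the case $k=5$ of the uniform statement in Theorem~\ref{thm:B}(ii): there the lower bound equals $6=k+1$, while Theorem~\ref{thm:C} gives $8$.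
\end{remark}

\section{The idea of the upper bound}\label{sec:idea}

The basic way to lower a degree is to shortcut a triangle: if $wz$ and $wz'$ are edges of $F$ and $z\sim z'$, replace the path $zwz'$ by the edge $zz'$, or delete the whole triangle if $zz'$ is already in $F$. All degrees stay even and $d_F(w)$ drops by $2$. The only danger is that $F$ falls apart. When no such move keeps $F$ connected, the $F$-neighbors of each vertex $w$ induce a very sparse subgraph of $G$, at least half of them are independent, and $d_F(w)\le2\alpha(w)$. The work lies in gaining the last $2$. The smallest instance is a vertex with $\alpha(x)=2$ and $d_F(x)=4$.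

\begin{example}\label{ex:seven}
Let $G$ consist of two triangles $aa'r_1$ and $bb'r_2$, the edge $r_1r_2$, and a vertex $x$ adjacent to all six other vertices. Then $G$ is locally connected and $\alpha(x)=2$. Let $F$ be the union of the $4$-cycles $x\,a\,r_1\,a'\,x$ and $x\,b\,r_2\,b'\,x$, so $d_F(x)=4=2\alpha(x)$. No shortcut is available. At a vertex of degree $2$ a shortcut isolates that vertex. At $x$ the only edges among the $F$-neighbors $a,a',b,b'$ are $aa'$ and $bb'$, and replacing $a\,x\,a'$ by $aa'$ cuts off the triangle $aa'r_1$.

The edge $r_1r_2$, which makes the neighborhood of $x$ connected, has not been used, because $r_1$ and $r_2$ are not $F$-neighbors of $x$. This can be changed without changing any degree. Delete $xa'$ and $r_1a$ and add $aa'$ and $xr_1$: the first cycle becomes $x\,a\,a'\,r_1\,x$. The same exchange on the other side produces $x\,b\,b'\,r_2\,x$. Now $r_1$ and $r_2$ are adjacent $F$-neighbors of $x$ on different cycles, and replacing $r_1\,x\,r_2$ by $r_1r_2$ yields the hamiltonian cycle $x\,a\,a'\,r_1\,r_2\,b'\,b\,x$.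
\end{example}

The general proof meets the same objects. At a vertex with $d_F(x)=2\alpha(x)$ the $F$-neighbors induce a perfect matching, and local connectivity supplies two adjacent neighbors $r_1,r_2$ of $x$, not used by $F$, that are attached to different matching edges. Two difficulties are absent from the example. First, an exchange may disconnect $F$. Every exchange deletes at most three edges, so the obstruction is a cut of $F$ with two edges, and an uncrossing argument shows that such cuts cannot obstruct all the exchanges available. Second, an exchange may raise the degree of another vertex to its limit. We therefore choose $F$ extremal, so that an exchange which gains nothing produces another extremal factor; every property proved so far then applies to the new factor, at $x$ or at the vertex to which the excess has moved.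

\section{Tight sets and a factor with degrees at most $2\alpha$}\label{sec:tight}

From now on $G$ is a connected, locally connected graph of order at least $3$, and $N(x)=N_G(x)$. For a subgraph $F$ we write $uv\in F$ for $uv\in E(F)$, and $F-e+f$ for the graph obtained by deleting the edge $e$ and adding the edge $f$.

\begin{lemma}\label{lem:triangle}
Every edge of $G$ lies in a triangle.
\end{lemma}

\begin{proof}
Let $xy$ be an edge. Since $G$ is connected of order at least $3$, one end, say $x$, has degree at least $2$. The graph $G[N(x)]$ is connected with at least two vertices, so $y$ has a neighbor in $N(x)$.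
\end{proof}

Let $F$ be a connected even graph. For $K\subset V(F)$ the \emph{boundary} $\delta(K)=\delta_F(K)$ is the set of edges of $F$ with exactly one end in $K$; these edges \emph{leave} $K$. The degree sum over $K$ counts the edges inside $K$ twice and the edges of $\delta(K)$ once, so $|\delta(K)|$ is even. If $\emptyset\ne K\ne V(F)$, then $\delta(K)\ne\emptyset$, hence $|\delta(K)|\ge2$. We call $K$ \emph{tight} if $|\delta(K)|=2$. We use constantly that an edge of $F$ outside $\delta(K)$ has both ends in $K$ or both ends outside $K$, so that a walk in $F$ which avoids $\delta(K)$ stays on one side.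

\begin{lemma}\label{lem:disc}
Let $F$ be a connected even graph, $R\subset E(F)$ with $|R|\le3$, $w\in V(F)$, and let $H$ be a graph on $V(F)$ that contains $F-R$. If $H$ is disconnected, then $H$ has a component whose vertex set $K$ is a tight set of $F$ with $w\notin K$ and $\delta_F(K)\subset R$.
\end{lemma}

\begin{proof}
Let $K$ be the vertex set of a component of $H$ that does not contain $w$. No edge of $F-R$ leaves $K$, so $\delta_F(K)\subset R$, and $|\delta_F(K)|$ is even, at least $2$ and at most $3$.
\end{proof}

\begin{lemma}[Uncrossing]\label{lem:uncross}
If $K,K'$ are tight sets of a connected even graph $F$ and $K\cap K'\ne\emptyset$, then at most two edges of $F$ leave $K\cup K'$.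
\end{lemma}

\begin{proof}
We use the submodular inequality
\[
|\delta(K\cap K')|+|\delta(K\cup K')|\le|\delta(K)|+|\delta(K')| .
\]
To see it, count the contribution of each edge. An edge counted twice on the left has one end in $K\cap K'$ and the other outside $K\cup K'$, so it is counted twice on the right. An edge counted once on the left has ends that are separated by $K$ or by $K'$, so it is counted at least once on the right. In our case the right side is $4$, and $|\delta(K\cap K')|\ge2$ because $\emptyset\ne K\cap K'\ne V(F)$.
\end{proof}

Let $F$ be a connected even subgraph of $G$, let $w\in V(F)$, and let $z,z'\in N_F(w)$ with $z\sim z'$. The \emph{toggle} of the triangle $wzz'$ is the graph on $V(F)$ whose edge set is the symmetric difference of $E(F)$ and $\{wz,wz',zz'\}$. It is even, it has fewer edges than $F$, and no degree is larger than in $F$. We call $F$ \emph{reduced} if all its toggles are disconnected.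

\begin{lemma}\label{lem:T}
Let $F$ be reduced, $w\in V(F)$, and $z,z'\in N_F(w)$ with $z\sim z'$. Then there is a tight set $K$ with $w\notin K$ such that one of the following holds.
\begin{enumerate}
\item[(T1)] $\delta(K)=\{wz,wz'\}$ and $z,z'\in K$.
\item[(T2)] $zz'\in F$ and, after possibly exchanging the names $z$ and $z'$, $\delta(K)=\{wz,zz'\}$, $z\in K$, $z'\notin K$.
\end{enumerate}
In particular, \textup{(T1)} holds whenever $zz'\notin F$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:disc} to the toggle, with $R$ the set of edges of the triangle that lie in $F$. The boundary of $K$ consists of two edges of $R$, and $w\notin K$ determines on which side $z$ and $z'$ lie.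
\end{proof}

\begin{lemma}\label{lem:stars}
Let $F$ be reduced, $w\in V(F)$ and $\Gamma=G[N_F(w)]$. Then every component of $\Gamma$ is a star or a single vertex. Consequently $\alpha(\Gamma)\ge d_F(w)/2$, with equality if and only if $\Gamma$ is $1$-regular.
\end{lemma}

\begin{proof}
We show that every edge $zz'$ of $\Gamma$ has an end of degree $1$ in $\Gamma$. Let $K$ be as in Lemma~\ref{lem:T}, and suppose that $z$ has a neighbor $y\ne z'$ in $\Gamma$. In both cases $wy\in F\setminus\delta(K)$, so $y\notin K$. As $z\in K$ and $zy\notin\delta(K)$, we get $zy\notin F$. Hence (T1) holds for $z,y$: there is a tight set $K'$ with $w\notin K'$, $\delta(K')=\{wz,wy\}$ and $z,y\in K'$.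

If (T1) holds for $z,z'$, then $z\in K\cap K'$ and the three edges $wz,wz',wy$ leave $K\cup K'$, contradicting Lemma~\ref{lem:uncross}. So in case (T1) the vertex $z$, and by symmetry also $z'$, has degree $1$ in $\Gamma$. If (T2) holds for $z,z'$, we apply what was just proved to the edge $zy$, which satisfies (T1): it gives that $z$ has degree $1$ in $\Gamma$, although $z$ is adjacent to $y$ and $z'$. So in case (T2) the vertex $z$ has degree $1$.

In a component with at least three vertices, no edge joins two vertices of degree $1$, and by the claim no edge joins two vertices of degree at least $2$; a vertex of degree at least $2$ and its neighbors therefore form the whole component, which is a star. A component with $j$ vertices has independence number $1$ for $j\le2$ and $j-1$ for $j\ge3$. This is at least $j/2$, with equality only for $j=2$.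
\end{proof}

\begin{proposition}\label{prop:2alpha}
The graph $G$ has a connected even factor $F$ with $d_F(x)\le2\alpha(x)$ for all $x$.
\end{proposition}

\begin{proof}
Call a connected even subgraph $F$ of $G$ \emph{good} if it has at least three vertices and $d_F(x)\le2\alpha(x)$ for all $x\in V(F)$. Triangles are good, since $\alpha(x)\ge1$ for all $x$. Choose a good $F$ with $|V(F)|$ maximum and, subject to that, $|E(F)|$ minimum. A connected toggle would be good with the same vertices and fewer edges, so $F$ is reduced.

Suppose that $F$ is not spanning, and choose $v\notin V(F)$ with a neighbor $x\in V(F)$. The vertex $v$ is not adjacent to both ends of an edge $yz\in F$, for otherwise $F-yz+yv+vz$ would be good and larger. Thus for every $y\in N(v)\cap V(F)$ the vertex $v$ has no neighbor in $N_F(y)$, and adding $v$ to a largest independent set of $G[N_F(y)]$ gives $\alpha(y)\ge1+d_F(y)/2$ by Lemma~\ref{lem:stars}. So $d_F(y)\le2\alpha(y)-2$: every neighbor of $v$ in $V(F)$ has room for two more edges. Let $vxu$ be a triangle (Lemma~\ref{lem:triangle}). The edge $xu$ is not in $F$, since $v$ is adjacent to both its ends. Adding the three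 edges of the triangle to $F$ raises the degree of $x$, and of $u$ if $u\in V(F)$, by $2$, and gives the new vertices degree $2$. The result is good and larger, a contradiction.
\end{proof}

\begin{remark}\label{rem:windmill}
So far local connectivity has entered only through Lemma~\ref{lem:triangle}. For connected graphs in which every edge lies in a triangle the bound $2\alpha(x)$ cannot be improved: if $G$ consists of $k\ge2$ triangles sharing one vertex $x$, all edges are forced and $d_F(x)=2k=2\alpha(x)$. The improvement to $2\alpha(x)-2$ must use the connectedness of $G[N(x)]$ itself; this happens once, in Lemma~\ref{lem:exist}.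
\end{remark}

\section{Optimal factors and saturated vertices}\label{sec:optimal}

Let $\mathcal F$ be the set of connected even factors $F$ of $G$ with $d_F(x)\le2\alpha(x)$ for all $x$; it is nonempty by Proposition~\ref{prop:2alpha}. A vertex $x$ is \emph{saturated} in $F\in\mathcal F$ if $\alpha(x)\ge2$ and $d_F(x)=2\alpha(x)$, and $X(F)$ is the set of saturated vertices. If $X(F)=\emptyset$, then $d_F(x)\le2$ when $\alpha(x)=1$, and $d_F(x)\le2\alpha(x)-2$ by parity when $\alpha(x)\ge2$, which is the assertion of Theorem~\ref{thm:C}. Call $F\in\mathcal F$ \emph{optimal} if $|X(F)|$ is minimum and, subject to that, $|E(F)|$ is minimum. We must show that an optimal factor has no saturated vertex. Each statement below is proved for \emph{every} optimal factor and \emph{every} vertex saturated in it, and will be applied to several such choices.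

\begin{lemma}[Comparison]\label{lem:compare}
Let $F$ be optimal and let $F^*$ be a connected even factor of $G$.
\begin{enumerate}
\item[(a)] If $d_{F^*}(v)\le d_F(v)$ for all $v$, then $d_{F^*}(v)=d_F(v)$ for all $v$, $F^*$ is optimal, and $X(F^*)=X(F)$. In particular, $F$ is reduced.
\item[(b)] Let $x\in X(F)$ and let $r$ be a vertex with $d_F(r)\le2\alpha(r)-2$. If $d_{F^*}(x)=d_F(x)-2$, $d_{F^*}(r)=d_F(r)+2$, and all other degrees agree, then $F^*$ is optimal and $r\in X(F^*)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $F^*\in\mathcal F$ and $X(F^*)\subset X(F)$, so $X(F^*)=X(F)$ by minimality of $|X(F)|$. Then $|E(F^*)|\ge|E(F)|$ by minimality of $|E(F)|$, which forces all degrees to agree. A connected toggle of $F$ would have no larger degrees and a smaller degree at one vertex.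

(b) We have $F^*\in\mathcal F$ and $X(F^*)\subset(X(F)\setminus\{x\})\cup\{r\}$. Since $|X(F^*)|\ge|X(F)|$, equality holds, so $r\in X(F^*)$ and $|X(F^*)|=|X(F)|$. The degree sums agree, so $|E(F^*)|=|E(F)|$.
\end{proof}

At a saturated vertex the inequality of Lemma~\ref{lem:stars} is an equality, and this makes the neighborhood rigid. For a vertex $x$ let $U_F(x)=N(x)\setminus N_F(x)$ be the set of \emph{unused neighbors} of $x$.

\begin{lemma}\label{lem:pairs}
Let $F$ be optimal and $x\in X(F)$.
\begin{enumerate}
\item[(a)] The graph $G[N_F(x)]$ is $1$-regular with $\alpha(x)\ge2$ edges. We call the vertex sets of these edges the \emph{pairs at $x$} and write $c'$ for the partner of $c$.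
\item[(b)] Every $r\in U_F(x)$ is adjacent to both vertices of some pair at $x$.
\item[(c)] If $a,b$ lie in different pairs at $x$, then no set has boundary $\{xa,xb\}$, and $F-xa-xb$ is connected.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\alpha(G[N_F(x)])\le\alpha(x)=d_F(x)/2$; apply Lemma~\ref{lem:stars}.

(b) Otherwise $r$ and one non-neighbor of $r$ from each pair form an independent set of size $\alpha(x)+1$ in $N(x)$.

(c) Suppose $\delta(K)=\{xa,xb\}$; passing to the complement if necessary, let $x\notin K$, so $a,b\in K$. Since $xa'\in F\setminus\delta(K)$, we have $a'\notin K$, and hence $aa'\notin F$. By (T1) there is a tight set $K'\ni a,a'$ with $x\notin K'$. Now $a\in K\cap K'$ and $xa,xa',xb$ leave $K\cup K'$, contradicting Lemma~\ref{lem:uncross}. The last claim follows from Lemma~\ref{lem:disc}.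
\end{proof}

Next come the degree-preserving exchanges that bring an unused neighbor into $N_F(x)$; the first is the one used in Example~\ref{ex:seven}. Let $F$ be optimal, $x\in X(F)$, $r\in U_F(x)$ and $c\in N_F(x)$. We say that \emph{$r$ can replace $c$} if there is an optimal factor $F^\circ$ with $N_{F^\circ}(x)=(N_F(x)\setminus\{c\})\cup\{r\}$. Then $x\in X(F^\circ)$, because the degree of $x$ is the same.

\begin{lemma}[Switches]\label{lem:switch}
Let $F$ be optimal, $x\in X(F)$, $r\in U_F(x)$ and $c\in N_F(x)$.
\begin{enumerate}
\item[(a)] If $rc\in F$, then $cc'\notin F$ and $F^\circ=F-xc'-rc+cc'+xr$ is an optimal factor. In particular, $r$ can replace $c'$.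
\item[(b)] Let $s\in N_F(r)$ with $c\sim s$ and $cs\notin F$. Then $r$ can replace $c$, or there is a tight set $K$ with $\delta(K)=\{xc,rs\}$, $c,s\in K$ and $x,r\notin K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The vertices $x,r\in N_F(c)$ are adjacent and $xr\notin F$. By (T1) at $c$ there is a tight set $K\ni x,r$ with $c\notin K$ and $\delta(K)=\{cx,cr\}$. Since $xc'\in F\setminus\delta(K)$, we have $c'\in K$, and so $cc'\notin F$. The graph $F^\circ$ has the same degrees as $F$. If it were disconnected, Lemma~\ref{lem:disc} would give a component $K'\not\ni x$ of $F^\circ$ with $\delta_F(K')=\{xc',rc\}$. Then $c'\in K'$, and $c\in K'$ through the new edge $cc'$; but then $xc$ is a third edge leaving $K'$. So $F^\circ$ is connected, and optimal by Lemma~\ref{lem:compare}(a).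

(b) The graph $F''=F-xc-rs+cs+xr$ has the same degrees as $F$. If it is connected, it is optimal by Lemma~\ref{lem:compare}(a), and $r$ can replace $c$. Otherwise it has a component $K\not\ni x$ with $\delta_F(K)=\{xc,rs\}$. The new edge $xr$ gives $r\notin K$, and therefore $c,s\in K$.
\end{proof}

The exchanges that lower the degree of $x$ delete two edges at $x$ and sometimes a third edge elsewhere. The freedom to choose either vertex of a pair defeats the possible cuts.

\begin{lemma}\label{lem:three}
Let $F$ be optimal, $x\in X(F)$, let $\{a,a'\}$ and $\{b,b'\}$ be different pairs at $x$, and let $uv\in F$ with $x\notin\{u,v\}$. Then there are $c\in\{a,a'\}$ and $d\in\{b,b'\}$ with the following property: every graph $H$ on $V(G)$ that contains $F-xc-xd-uv$, a path from $c$ to $u$, and a path from $d$ to $v$ is connected.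
\end{lemma}

\begin{proof}
Call $c\in\{a,a'\}$ \emph{blocked} if there is a set $K$ with $\delta(K)=\{xc,uv\}$, $x\notin K$, $u\in K$; then $c\in K$ and $v\notin K$. If $a$ and $a'$ were both blocked, the two sets would share $u$ and miss $x$ and $v$, so $xa,xa',uv$ would leave their union, contradicting Lemma~\ref{lem:uncross}. Call $d\in\{b,b'\}$ blocked if there is a set $K$ with $\delta(K)=\{xd,uv\}$, $x\notin K$, $v\in K$; the same argument with $u$ and $v$ exchanged shows that $b,b'$ are not both blocked. Choose $c$ and $d$ unblocked. If $H$ is disconnected, it has a component $K\not\ni x$ such that $\delta_F(K)$ consists of two of the edges $xc,xd,uv$. The boundary $\{xc,xd\}$ is excluded by Lemma~\ref{lem:pairs}(c). If $\delta_F(K)=\{xc,uv\}$, then $c\in K$, hence $u\in K$, and $c$ is blocked. If $\delta_F(K)=\{xd,uv\}$, then $d\in K$, hence $v\in K$, and $d$ is blocked.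
\end{proof}

\section{An unused neighbor sees only one pair}\label{sec:onepair}

An edge of $G[N(x)]$ that links two different pairs is what should allow us to lower $d_F(x)$. The shortest conceivable link is a single unused neighbor adjacent to two pairs. We rule this out first.

\begin{proposition}\label{prop:onepair}
Let $F$ be optimal and $x\in X(F)$. Every $r\in U_F(x)$ is adjacent to both vertices of one pair at $x$ and to no other vertex of $N_F(x)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:pairs}(b), $r$ is adjacent to both vertices of a pair $\{a,a'\}$. Suppose that $r$ is also adjacent to a vertex $b$ of another pair, and put $T=\{a,a',b\}$. The starting point is that \emph{$r$ cannot replace any vertex of $N_F(x)$}: after a replacement $r$ still has two neighbors from $T$ in the new neighborhood of $x$, which contradicts Lemma~\ref{lem:pairs}(a). By Lemma~\ref{lem:switch}(a),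
\begin{equation}\label{eq:rc}
rc\notin F\quad\text{for all } c\in T .
\end{equation}

\emph{Step 1: each $c\in T$ has a neighbor $s_c\in N_F(r)$.} The natural attempt is to reroute two edges at $x$ through $r$; it fails only because $r$ is saturated or becomes so, and in both cases the rigidity of Lemma~\ref{lem:pairs} applies at $r$. Since $a\not\sim b$, we have $\alpha(r)\ge2$. If $d_F(r)=2\alpha(r)$, then $r\in X(F)$, $T\subset U_F(r)$ by \eqref{eq:rc}, and Lemma~\ref{lem:pairs}(b) at $r$ gives the claim. Otherwise $d_F(r)\le2\alpha(r)-2$. For $c\in\{a,a'\}$ the graph $F'=F-xc-xb+rc+rb$ is connected by Lemma~\ref{lem:pairs}(c), so by Lemma~\ref{lem:compare}(b) it is optimal and $r\in X(F')$. Then $N_{F'}(r)=N_F(r)\cup\{c,b\}$ induces a $1$-regular graph, and as $c\not\sim b$, the partners of $c$ and $b$ lie in $N_F(r)$.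

Note that $s_c\ne x$ because $xr\notin F$, and $s_c\notin T$ by \eqref{eq:rc}. Since $r$ cannot replace $c$, Lemma~\ref{lem:switch}(b) gives the following alternative for each $c\in T$:
\begin{equation}\label{eq:alt}
cs_c\in F,\quad\text{or there is } K_c \text{ with } \delta(K_c)=\{xc,rs_c\},\ \ c,s_c\in K_c,\ \ x,r\notin K_c .
\end{equation}
We use \eqref{eq:alt} to show that neither (T1) nor (T2) holds for the triangle $xaa'$, which contradicts Lemma~\ref{lem:T}.

\emph{Step 2: \textup{(T1)} fails for $xaa'$.} Suppose $\delta(K)=\{xa,xa'\}$ with $x\notin K$ and $a,a'\in K$. Then $b\notin K$, because $xb\in F\setminus\delta(K)$. We claim that $r\in K$. If $as_a\in F$, the path $a\,s_a\,r$ in $F$ avoids $x$ and hence $\delta(K)$, so $r\in K$. If $as_a\notin F$ and $r\notin K$, then $a\in K\cap K_a$ and $xa,xa',rs_a$ leave $K\cup K_a$, contradicting Lemma~\ref{lem:uncross}. So $r\in K$, and $s_b\in K$ because the edge $rs_b\in F$ avoids $x$. If $bs_b\in F$, then $b\in K$, which is false. If $bs_b\notin F$, then $s_b\in K\cap K_b$ and $xa,xa',xb$ leave $K\cup K_b$, again contradicting Lemma~\ref{lem:uncross}.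

\emph{Step 3: \textup{(T2)} fails for $xaa'$.} Suppose that it holds. Then $aa'\in F$, and there is a set $K$ that separates $a$ from $a'$ and whose boundary consists of edges of the triangle $xaa'$. Let $c\in\{a,a'\}$. If $cs_c\notin F$, then $c'\in K_c$ since $cc'\in F\setminus\delta(K_c)$, and $xc'$ is a third edge leaving $K_c$, which is impossible. So $as_a,a's_{a'}\in F$, and $a\,s_a\,r\,s_{a'}\,a'$ is a walk in $F$. Each of its edges has an end in $\{s_a,s_{a'}\}$, a set disjoint from $\{x,a,a'\}$. The walk therefore avoids $\delta(K)$, although it joins $a$ to $a'$.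
\end{proof}

The pair given by Proposition~\ref{prop:onepair} is called \emph{the pair of $r$ at $x$}. We will often use the proposition in the following form: if $r\in U_F(x)$ is adjacent to $c\in N_F(x)$, then the pair of $r$ is $\{c,c'\}$, and in particular $r\sim c'$.

\section{Couples}\label{sec:couples}

Since a single unused neighbor does not link two pairs, the links provided by local connectivity consist of two unused neighbors. Let $F$ be optimal and $x\in X(F)$. A \emph{couple at $x$} with respect to $F$ is an ordered pair $(r_1,r_2)$ of adjacent vertices of $U_F(x)$ whose pairs at $x$ are different.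

\begin{lemma}\label{lem:exist}
If $F$ is optimal and $x\in X(F)$, then there is a couple at $x$.
\end{lemma}

\begin{proof}
Partition $N(x)$ into classes, each consisting of one pair and of all unused neighbors having that pair. There are $\alpha(x)\ge2$ classes and $G[N(x)]$ is connected, so some edge joins two different classes. By Lemma~\ref{lem:pairs}(a) and Proposition~\ref{prop:onepair}, a vertex of $N_F(x)$ has neighbors in $N(x)$ only within its own class. So both ends of the edge lie in $U_F(x)$.
\end{proof}

In the rest of the paper, whenever $(r_1,r_2)$ is a couple at $x$ with respect to $F$, we let $\{a,a'\}$ be the pair of $r_1$, $\{b,b'\}$ the pair of $r_2$, and $P_i=N_F(r_i)$. Then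
\[
r_1\not\sim b,b',\qquad r_2\not\sim a,a',\qquad x\notin P_1\cup P_2,\qquad \alpha(r_1),\alpha(r_2)\ge2,
\]
the last because $a,r_2\in N(r_1)$ and $b,r_1\in N(r_2)$ are nonadjacent. As $(r_2,r_1)$ is also a couple, each statement below holds with the roles of $r_1,a,a',P_1$ and $r_2,b,b',P_2$ exchanged.

A couple suggests the detour
\begin{equation}\label{eq:detour}
F-xa-xb+ar_1+r_1r_2+r_2b,
\end{equation}
which lowers the degree of $x$ by $2$ and raises those of $r_1$ and $r_2$ by $2$. It requires that the three new edges are not in $F$, and it is a gain only if neither $r_1$ nor $r_2$ ends up saturated. The lemmas of this section establish the first requirement, show that $r_1,r_2$ are not saturated in $F$, and collect what is needed for the remaining case, in which some $r_i$ is just below saturation. All of them concern an arbitrary optimal $F$, an arbitrary $x\in X(F)$ and an arbitrary couple $(r_1,r_2)$ at $x$.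

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $r_1a\notin F$ and $r_1a'\notin F$; that is, $a,a'\notin P_1$.
\item[(b)] Let $cs$ and $\tilde c\tilde s$ be two different edges of $G$ with a common end, where $c,\tilde c\in\{a,a'\}$ and $s,\tilde s\in P_1$. Then both edges lie in $F$.
\end{enumerate}
\end{lemma}

\begin{proof}
We first show that $r_1$ cannot replace $a$ or $a'$. Suppose that $r_1$ replaces $c\in\{a,a'\}$ in the optimal factor $F^\circ$. Then $\{c',r_1\}$ and $\{b,b'\}$ are different pairs at $x$ with respect to $F^\circ$, and $r_2\in U_{F^\circ}(x)$ is adjacent to $r_1$ and to $b$. This contradicts Proposition~\ref{prop:onepair} for $F^\circ$. Part (a) now follows from Lemma~\ref{lem:switch}(a).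

For (b) suppose that $cs\notin F$. By Lemma~\ref{lem:switch}(b) there is a tight set $K\ni c,s$ with $x,r_1\notin K$ and $\delta(K)=\{xc,r_1s\}$. If $\tilde c\tilde s\in F$, this edge avoids $x$ and $r_1$, so it is not in $\delta(K)$; it has an end in $K$, so both its ends are in $K$. Put $K^*=K$ in this case. If $\tilde c\tilde s\notin F$, there is likewise a tight set $\tilde K\ni\tilde c,\tilde s$ with $x,r_1\notin\tilde K$; it meets $K$ in the common end, and we put $K^*=K\cup\tilde K$. In both cases at most two edges of $F$ leave $K^*$ (Lemma~\ref{lem:uncross}), while $c,\tilde c,s,\tilde s\in K^*$ and $x,r_1\notin K^*$. Three of the edges $xc,x\tilde c,r_1s,r_1\tilde s$ are distinct and all leave $K^*$, a contradiction.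
\end{proof}

\begin{lemma}\label{lem:r1r2}
$r_1r_2\notin F$.
\end{lemma}

\begin{proof}
Suppose $r_1r_2\in F$. Take $c,d$ from Lemma~\ref{lem:three} for $u=r_1$, $v=r_2$, and let $F^*=F-xc-xd-r_1r_2+cr_1+dr_2$; the added edges are not in $F$ by Lemma~\ref{lem:basic}(a). Then $F^*$ is connected and has the degrees of $F$, except that $x$ has lost $2$. This contradicts Lemma~\ref{lem:compare}(a).
\end{proof}

In the next arguments we look at the configuration from $r_1$ or $r_2$, where $x$ is an unused neighbor. The following lemma controls which pair $x$ can have there.

\begin{lemma}\label{lem:common}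
No vertex of $P_1\cap N(x)$ is adjacent to $a$ or $a'$.
\end{lemma}

\begin{proof}
Let $s$ be such a vertex. If $s\in N_F(x)$, then $s\in\{a,a'\}$ because $s\sim r_1$, contradicting Lemma~\ref{lem:basic}(a). So $s\in U_F(x)$, its pair is $\{a,a'\}$, and $as\in F$ by Lemma~\ref{lem:basic}(b) applied to the edges $as$ and $a's$. By Lemma~\ref{lem:switch}(a), $F^\circ=F-xa'-sa+aa'+xs$ is optimal, $x\in X(F^\circ)$, and $\{a,s\}$, $\{b,b'\}$ are pairs at $x$ with respect to $F^\circ$. We have $s\ne r_1$, and $s\ne r_2$ since $s\sim a$. Thus $r_1,r_2\in U_{F^\circ}(x)$, with pairs $\{a,s\}$ and $\{b,b'\}$, and $(r_1,r_2)$ is a couple with respect to $F^\circ$. Lemma~\ref{lem:basic}(a) for $F^\circ$ gives $r_1s\notin F^\circ$. But $r_1s\in F$ was not deleted.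
\end{proof}

\begin{lemma}\label{lem:unsat}
$d_F(r_1)\le2\alpha(r_1)-2$.
\end{lemma}

\begin{proof}
Otherwise $r_1\in X(F)$, since $\alpha(r_1)\ge2$ and degrees are even. Both $a$ and $x$ lie in $U_F(r_1)$. Let $\{s,t\}\subset P_1$ be the pair of $a$ at $r_1$. If it is also the pair of $x$ at $r_1$, then $s\in P_1\cap N(x)$ and $s\sim a$, contradicting Lemma~\ref{lem:common}. Otherwise $(a,x)$ is a couple at $r_1$, and Lemma~\ref{lem:basic}(a) for this couple gives $as\notin F$. But Lemma~\ref{lem:basic}(b) for $(r_1,r_2)$, applied to the edges $as$ and $at$, gives $as\in F$.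
\end{proof}

So Lemma~\ref{lem:compare}(b) is available at $r_1$ and at $r_2$: the excess can be moved from $x$ to either vertex of a couple. A vertex of $P_1$ adjacent to $r_2$ offers a variant of \eqref{eq:detour} that raises only one degree.

\begin{lemma}\label{lem:P1}
If $s\in P_1$ and $s\sim r_2$, then $s\in P_2$.
\end{lemma}

\begin{proof}
Suppose $r_2s\notin F$. The neighbors of $r_1$ in $N_F(x)$ are $a,a'\notin P_1$, so $s\notin N_F(x)$; also $s\ne x$. Take $c,d$ from Lemma~\ref{lem:three} for $u=r_1$, $v=s$, and let
\[
F^*=F-xc-xd-r_1s+cr_1+dr_2+r_2s .
\]
The three added edges are distinct and not in $F$, by Lemma~\ref{lem:basic}(a) and by assumption. They contain paths from $c$ to $r_1$ and from $d$ to $s$, so $F^*$ is connected. The vertex $x$ loses $2$, the vertex $r_2$ gains $2$, and each of $c,d,r_1,s$ loses one edge and gains one. By Lemma~\ref{lem:unsat} for $r_2$ and Lemma~\ref{lem:compare}(b), $F^*$ is optimal and $r_2\in X(F^*)$, with $N_{F^*}(r_2)=P_2\cup\{s,d\}$.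

Now $x\in U_{F^*}(r_2)$ and $x\sim d$. By Proposition~\ref{prop:onepair} at $r_2$, $x$ is adjacent to the partner $\bar d\in P_2\cup\{s\}$ of $d$ at $r_2$. If $\bar d\in P_2$, then $\bar d\in P_2\cap N(x)$ is adjacent to $d\in\{b,b'\}$, contradicting Lemma~\ref{lem:common} for the couple $(r_2,r_1)$ in $F$. If $\bar d=s$, then $s\in U_F(x)$ and $s\sim d$, so the pair of $s$ at $x$ is $\{b,b'\}$. Then $(r_1,s)$ is a couple at $x$ with $r_1s\in F$, contradicting Lemma~\ref{lem:r1r2}.
\end{proof}

\section{The end of the proof}\label{sec:end}

We strengthen Lemma~\ref{lem:P1} by showing that $P_1$ and $P_2$ are disjoint. The reason is that $r_1$ and $r_2$ lie behind the cuts $\{xa,xa'\}$ and $\{xb,xb'\}$, exactly as in Example~\ref{ex:seven}.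

\begin{lemma}\label{lem:noP}
The vertex $r_2$ has no neighbor in $P_1$, and $r_1$ has no neighbor in $P_2$.
\end{lemma}

\begin{proof}
We claim that there is a set $K_1\ni a,a',r_1$ with $x\notin K_1$ and $\delta(K_1)=\{xa,xa'\}$. Let $F_1=F-xa-xa'+r_1a+r_1a'$; the added edges are not in $F$ by Lemma~\ref{lem:basic}(a). If $F_1$ is disconnected, the component given by Lemma~\ref{lem:disc} with $w=x$ has boundary $\{xa,xa'\}$ in $F$, contains $a$ and $a'$, and contains $r_1$ through the new edges. Suppose that $F_1$ is connected. By Lemmas~\ref{lem:unsat} and~\ref{lem:compare}(b), $F_1$ is optimal and $r_1\in X(F_1)$, with $N_{F_1}(r_1)=P_1\cup\{a,a'\}$, and $\{a,a'\}$ is a pair at $r_1$. The vertex $x\in U_{F_1}(r_1)$ has the pair $\{a,a'\}$. By Lemma~\ref{lem:r1r2}, $r_2\in U_{F_1}(r_1)$, and since $r_2\not\sim a$, the pair of $r_2$ at $r_1$ is some $\{s,t\}\subset P_1$. As $r_2\sim x$, $(r_2,x)$ is a couple at $r_1$ with respect to $F_1$, and Lemma~\ref{lem:basic}(a) gives $r_2s\notin F_1$. The edge $r_2s$ avoids $x$ and was not deleted, so $r_2s\notin F$. This contradicts Lemma~\ref{lem:P1} and proves the claim.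

By symmetry there is $K_2\ni b,b',r_2$ with $x\notin K_2$ and $\delta(K_2)=\{xb,xb'\}$. The four edges $xa,xa',xb,xb'$ leave $K_1\cup K_2$, so $K_1\cap K_2=\emptyset$ by Lemma~\ref{lem:uncross}. The $F$-edges at $r_i$ avoid $x$ and so do not leave $K_i$; thus $P_i\subset K_i$ and $P_1\cap P_2=\emptyset$. By Lemma~\ref{lem:P1}, a neighbor of $r_2$ in $P_1$, or of $r_1$ in $P_2$, would lie in $P_1\cap P_2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $F$ be an optimal factor and suppose that some $x\in X(F)$ exists. Let $(r_1,r_2)$ be a couple at $x$ (Lemma~\ref{lem:exist}).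

\emph{One of $r_1,r_2$ is just below saturation.} Let $F^*$ be the graph \eqref{eq:detour}. Its new edges are not in $F$ by Lemmas~\ref{lem:basic}(a) and~\ref{lem:r1r2}, and it is connected by Lemma~\ref{lem:pairs}(c). If $d_F(r_i)\le2\alpha(r_i)-4$ for $i=1,2$, then $F^*\in\mathcal F$ and $X(F^*)\subset X(F)\setminus\{x\}$, contradicting optimality. By Lemma~\ref{lem:unsat}, parity and symmetry we may assume that $d_F(r_1)=2\alpha(r_1)-2$.

\emph{The vertex $r_1$ is as rigid as a saturated vertex.} The point is that $r_2$ uses up one unit of $\alpha(r_1)$. Indeed, $r_2\in N(r_1)\setminus P_1$ by Lemma~\ref{lem:r1r2}, and $r_2$ has no neighbor in $P_1$ by Lemma~\ref{lem:noP}. Hence $\alpha(G[P_1])\le\alpha(r_1)-1=|P_1|/2$, and by Lemma~\ref{lem:stars} the graph $G[P_1]$ is $1$-regular with $\alpha(r_1)-1$ edges. Let $c\in\{a,a'\}$. Then $c\in N(r_1)\setminus P_1$ and $c\not\sim r_2$. If $c$ had a non-neighbor in each edge of $G[P_1]$, these vertices together with $c$ and $r_2$ would form an independent set of size $\alpha(r_1)+1$ in $N(r_1)$. So $a$ is adjacent to both ends of an edge $st$ of $G[P_1]$, and $a'$ is adjacent to both ends of an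 edge $s't'$ of $G[P_1]$, possibly the same one. By Lemma~\ref{lem:basic}(b),
\[
as,\ at,\ a's'\in F .
\]

\emph{A connected toggle.} The vertices $s,t\in N_F(a)$ are adjacent, so we may toggle the triangle $ast$. Consider the walk $a\,x\,a'\,s'\,r_1\,s$ and the edge $r_1t$, all in $F$. Each of these edges has an end in $\{x,a',r_1\}$, and this set is disjoint from $\{a,s,t\}$ because $x,a',r_1\notin P_1$. So none of them is an edge of the triangle, and $a,s,t$ remain in one component after the edges of the triangle are deleted from $F$. Every deleted edge can thus be bypassed, and the toggle is connected. This contradicts Lemma~\ref{lem:compare}(a), by which $F$ is reduced.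

Therefore $X(F)=\emptyset$, and $d_F(x)\le\max\{2,2\alpha(x)-2\}$ for every vertex $x$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{C5}
19th C5 Graph Theory Workshop,
\texttt{http://www.mathe.tu-freiberg.de/\allowbreak inst/\allowbreak theomath/\allowbreak downloads/\allowbreak WorkshopProblems2015.pdf}

\end{thebibliography}
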